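# Polynomial maps between spheres: $S^{48}\to S^{47}$ and all pairs $(n,k)$

## 1. A plausible "no", tested on small spheres

Let $S^n=\{x\in\mathbb R^{n+1}: x_1^2+\dots+x_{n+1}^2=1\}$. A **polynomial map** $S^n\to S^k$ is a map $f:S^n\to S^k$ that is the restriction to $S^n$ of a polynomial mapping $\mathbb R^{n+1}\to\mathbb R^{k+1}$. The components need not be homogeneous, and no condition is imposed away from the sphere. If $k\ge n$, the inclusion $S^n\subset S^k$ is such a map and it is nonconstant. So the interesting case is $n>k$.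

Is there a nonconstant polynomial map $S^{48}\to S^{47}$? The first guess is *no*. We ask polynomials in $49$ variables to satisfy $f_1^2+\dots+f_{48}^2=1$ on a whole sphere, and the examples that come to mind, the Hopf maps, rest on the multiplications of $\mathbb C$, the quaternions and the octonions, which exist only in a few dimensions. Let us test this guess.

**Target $S^1$.** Let $n\ge2$ and let $f=(f_1,f_2):S^n\to S^1$ be a polynomial map. Put $q=x_1^2+\dots+x_{n+1}^2$, which equals $1$ on $S^n$. Multiplying the homogeneous parts of $f$ by powers of $q$ changes nothing on $S^n$, so we may collect the parts of one parity into one degree and those of the other parity into a neighboring degree. Thus $f=F+G$ on $S^n$, with $F$ homogeneous of degree $d$ and $G$ homogeneous of degree $d-1$; take $d$ minimal. If $d=0$, then $G=0$ and $f$ is constant. Suppose $d\ge1$. We have $|F+G|^2=1$ at $x$, and at $-x$ we get $|F-G|^2=1$. Averaging, $|F|^2+|G|^2=1$ on $S^n$, and by homogeneity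
$$|F|^2+q|G|^2=q^d\quad\text{on }\mathbb R^{n+1}.$$
So $q$ divides $F_1^2+F_2^2=(F_1+iF_2)(F_1-iF_2)$ in $\mathbb C[x]$. A product of two linear forms is a quadratic form of rank at most $2$, and $q$ has rank $n+1\ge3$, so $q$ is irreducible over $\mathbb C$. Hence $q$ divides $F_1+iF_2$ or $F_1-iF_2$. Taking real and imaginary parts of the quotient, $q$ divides both $F_1$ and $F_2$. Write $F=qF'$ (with $F'=0$ if $d=1$). Then $f=G+F'$ on $S^n$, with degrees $d-1$ and $d-2$, which contradicts the minimality of $d$. So every polynomial map $S^n\to S^1$ with $n\ge2$ is constant. The guess survives.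

**Target $S^2$.** Here we have the Hopf map. With $x,y\in\mathbb R^2$,
$$h(x,y)=\bigl(|x|^2-|y|^2,\ 2(x_1y_1+x_2y_2),\ 2(x_2y_1-x_1y_2)\bigr).$$
The last two entries have squares adding up to $4|x|^2|y|^2$, so $|h|^2=(|x|^2+|y|^2)^2$ and $h$ maps $S^3$ to $S^2$.

**Targets $S^4$ and $S^8$.** The same formula with the product of quaternions or octonions gives $S^7\to S^4$ and $S^{15}\to S^8$. Restricting to great spheres (intersections of the sphere with linear subspaces), we also get maps from $S^5,S^6$ to $S^4$, and so on.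

So dimension can drop, at least near powers of two. The result quoted with the problem says more. For positive integers $n>k$ consider

* (i) there exists a nonconstant polynomial mapping from $S^n$ into $S^k$;
* (ii) there exists an integer $r$ with $2^r\le k<n<2^{r+1}$.

Then (i) $\Rightarrow$ (ii), and (ii) $\Rightarrow$ (i) whenever $n\le47$. The pair $(48,47)$ satisfies (ii) with $r=5$, and it is the first case that this leaves undecided. Notice what the quoted result says about $S^{31}\to S^{16}$: such a map exists, although there is no normed multiplication on $\mathbb R^{16}$ (Section 3). That casts doubt on the guess, and in fact the guess is wrong.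

## 2. Two theorems

**Theorem 1.** There is a polynomial map $f:\mathbb R^{50}\to\mathbb R^{33}$, homogeneous of degree $4$, with $|f(z)|=|z|^4$ for all $z$, and nonconstant on $S^{49}$ and on a great sphere $S^{48}$. Hence there are nonconstant polynomial maps $S^{48}\to S^{32}\subset S^{47}$.

**Theorem 2.** For every $N=2^r$ ($r\ge0$) there is a nonconstant polynomial map $S^{2N-1}\to S^N$ with integer coefficients. Consequently, for all positive integers $n>k$, (i) $\iff$ (ii). Equivalently, for all positive integers $n,k$: a nonconstant polynomial map $S^n\to S^k$ exists if and only if $k\ge2^{\lfloor\log_2n\rfloor}$. When it exists, it can be chosen with integer coefficients.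

## 3. Hopf maps and the Hurwitz–Radon bound

All the examples above have the form $f(x,y)=(p(x),M(x)y)$ with $x\in\mathbb R^m$, $y\in\mathbb R^N$, and $M(x)$ an $N\times N$ matrix of polynomials. We call $M$ a **similarity** with factor $\sigma$ if $M(x)^TM(x)=\sigma(x)I_N$ identically. Then $|M(x)y|^2=\sigma(x)|y|^2$. On the sphere $|y|^2=1-|x|^2$, so $f$ maps $S^{m+N-1}$ to $S^N$ as soon as
$$p(x)^2+(1-|x|^2)\,\sigma(x)=1. \tag{1}$$

For example, let $w\in\mathbb R^8$ and let $L_w$ be the matrix of left multiplication by $w$ in the octonions. It is linear in $w$, its entries are $\pm$ coordinates of $w$, and $|L_wx|=|w||x|$ gives $L_w^TL_w=|w|^2I_8$. Since $L_w$ is square, $L_wL_w^T=|w|^2I_8$ as well. Take $p=2|x|^2-1$, $M=2L_x$, $\sigma=4|x|^2$. Then (1) reads $(2|x|^2-1)^2+4|x|^2(1-|x|^2)=1$, which is true. On the sphere $2|x|^2-1=|x|^2-|y|^2$, so this is the Hopf map $S^{15}\to S^8$. With $2\times2$ matrices, $\begin{pmatrix}x_1&x_2\\x_2&-x_1\end{pmatrix}$ in place of $L_x$ gives the map $h$ of Section 1.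

The natural first attempt is to look for larger *linear* families $M(x)$ (that is, homogeneous linear in $x$). It stops at a precise point. Suppose $M$ is linear in $x\in\mathbb R^m$ with $m\ge2$, $\sigma\ne0$, and (1) holds. Then $\sigma$ is a quadratic form and $p^2=1-\sigma+|x|^2\sigma$. Comparing top-degree parts, $p$ has degree $2$ with top part $p_2$ satisfying $p_2^2=|x|^2\sigma$. The form $|x|^2$ is irreducible over $\mathbb R$: a real linear factor would vanish at a nonzero point, because $m\ge2$. So $|x|^2$ divides $p_2$, hence $p_2=c|x|^2$ and $\sigma=c^2|x|^2$ with $c\ne0$. Thus $M/c$ is a linear family with factor $|x|^2$. The classical Hurwitz–Radon theorem says that such a family of real $N\times N$ matrices exists if and only if $m\le\rho(N)$, where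
$$\rho(N)=8a+2^b\quad\text{for } N=(\text{odd})\cdot2^{4a+b},\ 0\le b\le3 .$$
So $\rho(1),\rho(2),\rho(4),\rho(8),\rho(16),\rho(32)=1,2,4,8,9,10$. With $N=16$ we reach only $S^{24}\to S^{16}$, and with $N=32$ only $S^{41}\to S^{32}$.

We may use any $N\le47$, since $S^N\subset S^{47}$. The source dimension is at most $\rho(N)+N-1$.

* For $N\le31$ it is at most $9+30=39$; for $N=32$ it is $41$.
* For $33\le N\le47$: odd $N$ gives $N\le 47$; $N\equiv2 \pmod 4$ gives $N+1\le47$; $N\equiv4\pmod 8$ gives $N+3\le47$; $N=40$ gives $47$.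

So linear square families reach $S^{47}$ and miss $S^{48}$ by exactly one. We must let $M$ have higher degree in $x$.

## 4. A quartic map $S^{49}\to S^{32}$

**The building block.** For $\beta=(b,w)\in\mathbb R\times\mathbb R^8=\mathbb R^9$ put
$$T_\beta=\begin{pmatrix}bI_8&L_w\\L_w^T&-bI_8\end{pmatrix}.$$
This $16\times16$ matrix is symmetric. The diagonal blocks of $T_\beta^2$ are $b^2I+L_wL_w^T$ and $L_w^TL_w+b^2I$, and the off-diagonal block is $bL_w-bL_w=0$. So $T_\beta^2=|\beta|^2I_{16}$.

**How to double.** We want a $32\times32$ similarity that depends on *two* vectors $\beta,\gamma\in\mathbb R^9$, so that $m=18$ and $m+N-1=49$. Write $T=T_\beta$, $V=T_\gamma$, $B=|\beta|^2$, $C=|\gamma|^2$, so that $T^2=B\,I$ and $V^2=C\,I$. Try the symmetric matrix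
$$\begin{pmatrix}aT&cV\\cV&W\end{pmatrix}$$
with scalar polynomials $a,c$ and an unknown symmetric block $W$. The two block rows are orthogonal if $acTV+cVW=0$. Where $c\neq0$ this means $VW=-aTV$, and since $V^{-1}=V/C$ where $C\ne0$,
$$W=-\frac aC\,VTV .$$
This is the obstacle: a denominator $C$. It also shows what to do: *let $a$ be divisible by $C$*. Take $a=2C$, so $W=-2VTV$. The top row then has factor
$$a^2B+c^2C=C\,(c^2+4BC).$$

It remains to choose $c$, a constant $\lambda$ multiplying the matrix, and $p$, so that on the unit sphere $p^2+\lambda^2C(c^2+4BC)Y=1$, where $Y=|y|^2=1-B-C$. Choose $c=1-2C$. Then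
$$c^2+4BC=1-4C(1-C-B)=1-4CY,$$
and, with $u=4CY$, we need $p^2=1-\frac{\lambda^2}4u(1-u)$. For $\lambda=4$ the right side is $1-4u+4u^2=(1-2u)^2$. So $p=1-8CY$ works. Homogenizing (replace $1$ by $|z|^2$ or $|z|^4$, as degrees require) gives the map.

**Proof of Theorem 1.**

**Step 1: the definition.** This step writes down $f$. Let $z=(\beta,\gamma,y)\in\mathbb R^9\times\mathbb R^9\times\mathbb R^{32}$, let $B,C,T,V$ be as above, $Y=|y|^2$ and $e=B+C+Y=|z|^2$. Put
$$M=\begin{pmatrix}2C\,T&(e-2C)V\\(e-2C)V&-2VTV\end{pmatrix},\qquad f(z)=\bigl(e^2-8CY,\ 4My\bigr)\in\mathbb R\times\mathbb R^{32}.$$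
All entries of $M$ are homogeneous of degree $3$, so $f$ is homogeneous of degree $4$.

**Step 2: $M$ is a similarity.** This step computes $|My|^2$. The matrix $M$ is symmetric, so $M^TM=M^2$. The blocks of $M^2$ are as follows.

* Block $(1,1)$: $4C^2T^2+(e-2C)^2V^2=\bigl(4C^2B+(e-2C)^2C\bigr)I$.
* Block $(2,2)$: $(e-2C)^2V^2+4\,VT(V^2)TV=(e-2C)^2C\,I+4C\,V(T^2)V=\bigl((e-2C)^2C+4C^2B\bigr)I$.
* Block $(1,2)$: $2C(e-2C)TV-2(e-2C)V^2TV=2C(e-2C)TV-2C(e-2C)TV=0$.

Block $(2,1)$ is the transpose of block $(1,2)$. Hence $M^TM=\mu I_{32}$ with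
$$\mu=C\bigl((e-2C)^2+4BC\bigr)=C\bigl(e^2-4C(e-C-B)\bigr)=C(e^2-4CY).$$

**Step 3: the norm.** This step checks $|f(z)|=|z|^4$. Indeed
$$|f|^2=(e^2-8CY)^2+16\,C(e^2-4CY)Y=e^4-16e^2CY+64C^2Y^2+16e^2CY-64C^2Y^2=e^4=|z|^8 .$$

**Step 4: nonconstancy.** This step evaluates the first coordinate at two points. On $S^{49}$ it is $1-8CY$. It equals $1$ where $y=0$, and it equals $1-8\cdot\frac12\cdot\frac12=-1$ where $\beta=0$ and $C=Y=\frac12$. Both values still occur on the great sphere $S^{48}$ on which the last coordinate of $\gamma$ is $0$. So $f$ is nonconstant on $S^{49}$ and on this $S^{48}$. Composing with $S^{32}\subset S^{47}$ gives a nonconstant polynomial map $S^{48}\to S^{47}$. $\blacksquare$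

A version that fits on the board: take $\beta,\gamma\in\mathbb R$, $T=(\beta)$, $V=(\gamma)$, $y\in\mathbb R^2$. Then
$$M=\gamma\begin{pmatrix}2\gamma\beta&e-2\gamma^2\\e-2\gamma^2&-2\gamma\beta\end{pmatrix},\qquad M^2=\gamma^2\bigl(4\gamma^2\beta^2+(e-2\gamma^2)^2\bigr)I_2,$$
and the same formula for $f$ is a quartic map $S^3\to S^2$; Step 3 applies word for word.

## 5. Triples $(p,M,\sigma)$ and the passage from $N$ to $2N$

The construction of Section 4 used linear families $T_\beta$, and the Hurwitz–Radon bound limits those. For all powers of two we give up linearity altogether and iterate on the whole package in (1).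

**Definition.** Let $N,m\ge1$. An **$(N,m)$-triple** is $(p,M,\sigma)$ with $p,\sigma\in\mathbb Z[x_1,\dots,x_m]$, $M$ an $N\times N$ matrix over $\mathbb Z[x_1,\dots,x_m]$, $\sigma\ne0$, and identically in $x\in\mathbb R^m$
$$M(x)^TM(x)=\sigma(x)I_N,\qquad p(x)^2+(1-|x|^2)\sigma(x)=1. \tag{2}$$

Examples: $(x,1,1)$ is a $(1,1)$-triple, because $x^2+(1-x^2)=1$. The Hopf data $(2|x|^2-1,\,2L_x,\,4|x|^2)$ of Section 3 form an $(8,8)$-triple.

Two remarks will be used.

* Also $MM^T=\sigma I_N$: over the field of fractions, $\sigma\ne0$ gives $M^{-1}=\sigma^{-1}M^T$.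
* $p$ is nonconstant. Otherwise $(1-|x|^2)\sigma=1-p^2$ would be constant; it vanishes on $|x|=1$, so it would be $0$, contradicting $\sigma\ne0$.

**Lemma 3.** An $(N,m)$-triple gives a nonconstant polynomial map $S^{m+N-1}\to S^N$, namely $f(x,y)=(p(x),M(x)y)$ with $x\in\mathbb R^m$, $y\in\mathbb R^N$.

*Proof.* On the sphere $|y|^2=1-|x|^2$, so $|f|^2=p^2+\sigma|y|^2=1$ by (2). As $(x,y)$ runs over the sphere, $x$ runs over the whole closed unit ball. A nonconstant polynomial is nonconstant on the ball, because the ball has interior points. $\square$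

So we want $(N,N)$-triples for $N=2^r$: these give $S^{2N-1}\to S^N$. The first step is the doubling of Section 4 with the scalar matrix $tI_N$ in the role of $T$ and an arbitrary similarity $M$ in the role of $V$.

**Lemma 4.** If there is an $(N,N)$-triple $(p,M,\sigma)$, then there is a $(2N,N+1)$-triple $(p',M',\sigma')$ with
$$p'(t,\gamma)=1-2\sigma(\gamma)\,(1-t^2-|\gamma|^2),\qquad t\in\mathbb R,\ \gamma\in\mathbb R^N. \tag{3}$$

*Proof.* Write $p,M,\sigma$ for $p(\gamma),M(\gamma),\sigma(\gamma)$, and put $Z=1-t^2-|\gamma|^2$ and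
$$M'=2\begin{pmatrix}\sigma t\,I_N&pM\\pM^T&-t\,M^TM\end{pmatrix}=2\begin{pmatrix}\sigma t\,I_N&pM\\pM^T&-t\sigma\,I_N\end{pmatrix}.$$

**Step 1: $M'$ is a similarity.** The matrix is symmetric, so we square it. The $(1,2)$ block of $\frac14M'^2$ is $\sigma t\,pM-t\sigma\,pM=0$, and the $(2,1)$ block is its transpose. The diagonal blocks are $\sigma^2t^2I+p^2MM^T$ and $p^2M^TM+t^2\sigma^2I$, both equal to $(\sigma^2t^2+p^2\sigma)I_N$. So $M'^TM'=4\sigma(\sigma t^2+p^2)I_{2N}$.

**Step 2: simplify the factor.** By (2), $p^2=1-\sigma(1-|\gamma|^2)$, hence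
$$p^2+\sigma t^2=1-\sigma(1-|\gamma|^2-t^2)=1-\sigma Z .$$
So $M'^TM'=\sigma'I_{2N}$ with $\sigma'=4\sigma(1-\sigma Z)$. Here $\sigma'\ne0$, because $\sigma\ne0$ and the polynomial $1-\sigma Z$ equals $1$ wherever $Z=0$.

**Step 3: the second identity in (2).** Since $1-|(t,\gamma)|^2=Z$,
$$p'^2+Z\sigma'=(1-2\sigma Z)^2+4\sigma Z(1-\sigma Z)=1 .$$
All coefficients are integers. $\square$

*Example.* From $(x,1,1)$ we get $p'=2(t^2+\gamma^2)-1$, $M'=2\begin{pmatrix}t&\gamma\\\gamma&-t\end{pmatrix}$, $\sigma'=4(t^2+\gamma^2)$: the Hopf map $S^3\to S^2$.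

*Comparison with Section 4.* The triple $(1-2C,\,2V,\,4C)$ in the variable $\gamma\in\mathbb R^9$ is a $(16,9)$-triple, since $(1-2C)^2+4C(1-C)=1$. Put it into the first form of $M'$ and write $T$ for $tI$, which gives $-M^TTM$ in the lower right corner. The outcome is
$$2\begin{pmatrix}4CT&2(1-2C)V\\2(1-2C)V&-4VTV\end{pmatrix},$$
which is $4M$ of Theorem 1 at $e=1$. Likewise $1-2\sigma Z$ becomes $1-8CY$.

**Why Lemma 4 alone is not enough.** Its proof never used that $\gamma$ has exactly $N$ coordinates, so it can be repeated, but each use adds just one variable. From the $(1,1)$-triple we get a $(2,2)$-, a $(4,3)$-, an $(8,4)$-triple, in general a $(2^r,r+1)$-triple. For $N=32$ this is $m=6$ and $S^{37}\to S^{32}$, worse than the linear families. We need $2N$ variables, and we have $N+1$.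

The way out: the triple of Lemma 4 takes its argument in $\mathbb R^{N+1}$, and the $(N,N)$-triple that we started from provides a map into $\mathbb R^{N+1}$ from $\mathbb R^{2N}$, namely the map of Lemma 3. So substitute that map for $(t,\gamma)$. The substitution costs a factor $\sigma$, and the similarity $M$ is there to pay for it.

**Lemma 5.** If there is an $(N,N)$-triple, then there is a $(2N,2N)$-triple.

*Proof.* Let $(p,M,\sigma)$ be an $(N,N)$-triple and $(p',M',\sigma')$ the $(2N,N+1)$-triple of Lemma 4.

**Step 1: the substitution, and what it does to $1-|\cdot|^2$.** For $x=(\beta,\gamma)\in\mathbb R^N\times\mathbb R^N$ put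
$$\alpha(x)=\bigl(p(\gamma),\,M(\gamma)\beta\bigr)\in\mathbb R\times\mathbb R^N .$$
By (2),
$$1-|\alpha(x)|^2=1-p(\gamma)^2-\sigma(\gamma)|\beta|^2=\sigma(\gamma)\bigl(1-|\gamma|^2-|\beta|^2\bigr)=\sigma(\gamma)(1-|x|^2). \tag{4}$$

**Step 2: the new triple.** Substituting $\alpha(x)$ into $p'^2+(1-|\cdot|^2)\sigma'=1$ and using (4) gives
$$p'(\alpha)^2+(1-|x|^2)\,\sigma(\gamma)\sigma'(\alpha)=1 .$$
So we need a similarity with factor $\sigma(\gamma)\sigma'(\alpha)$, whereas $M'(\alpha)$ has factor only $\sigma'(\alpha)$. Put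
$$p''(x)=p'(\alpha(x)),\quad M''(x)=M'(\alpha(x))\begin{pmatrix}M(\gamma)&0\\0&M(\gamma)\end{pmatrix},\quad \sigma''(x)=\sigma'(\alpha(x))\,\sigma(\gamma).$$
Everything has integer coefficients. Let $D$ denote the block-diagonal matrix. Then $M''^TM''=D^TM'(\alpha)^TM'(\alpha)D=\sigma'(\alpha)D^TD=\sigma'(\alpha)\sigma(\gamma)I_{2N}=\sigma''I_{2N}$, and the displayed identity says $p''^2+(1-|x|^2)\sigma''=1$.

**Step 3: $\sigma''\ne0$.** A substitution could turn a nonzero polynomial into zero, so this needs a proof. By (3) and (4),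
$$p''(x)=1-2\,\sigma\bigl(M(\gamma)\beta\bigr)\,\sigma(\gamma)\,(1-|x|^2).$$
Choose $\gamma$ with $\sigma(\gamma)\ne0$. Then $M(\gamma)$ is invertible, so $\beta\mapsto M(\gamma)\beta$ is onto $\mathbb R^N$, and $\sigma(M(\gamma)\beta)\ne0$ for some $\beta$. Hence $1-p''$ is a nonzero polynomial divisible by $1-|x|^2$. It vanishes on $|x|=1$ without being zero, so it is nonconstant, and $p''$ is nonconstant. If $\sigma''$ were $0$, then $p''^2=1$ and $p''$ would be constant, a contradiction. $\square$

*Example.* Start from the $(2,2)$-triple with $p=2|\gamma|^2-1$, $\sigma=4|\gamma|^2$. Then $\sigma(M(\gamma)\beta)=4\cdot4|\gamma|^2|\beta|^2$, so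
$$p''(\beta,\gamma)=1-128\,|\gamma|^4|\beta|^2\,(1-|\beta|^2-|\gamma|^2),\qquad \beta,\gamma\in\mathbb R^2 .$$
This is the first coordinate of a map $S^7\to S^4$; it has degree $8$, so this is not the quadratic Hopf map.

**Existence for all powers of two.** Starting from the $(1,1)$-triple $(x,1,1)$, Lemma 5 and induction give an $(N,N)$-triple for every $N=2^r$. Lemma 3 turns it into a nonconstant polynomial map $S^{2N-1}\to S^N$ with integer coefficients. This is the first claim of Theorem 2.

**Proof of (ii) $\Rightarrow$ (i) for all $n$.** Let $N=2^r\le k<n<2N$. In $f(x,y)=(p(x),M(x)y)$ with $x,y\in\mathbb R^N$, set all but the first $n+1-N$ coordinates of $y$ equal to $0$. This is possible since $2\le n+1-N\le N$. The result is a map $S^n\to S^N$. At least one coordinate of $y$ remains, so $x$ still runs over the whole closed unit ball, $p$ is nonconstant there, and the map is nonconstant. Compose with $S^N\subset S^k$. $\blacksquare$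

## 6. Sums of squares modulo $x_0^2+\dots+x_N^2$: why (i) implies (ii)

The implication (i) $\Rightarrow$ (ii) is the known part quoted with the problem (R. Wood, *Polynomial maps from spheres to spheres*, Invent. Math. 5 (1968)). Here is a proof. The model is the case $k=1$ in Section 1. There, the key was that $q\mid F_1^2+F_2^2$ forces $q\mid F_1$ and $q\mid F_2$, because a sum of two squares factors over $\mathbb C$. For more squares this factorization is not available, and the conclusion can be false. The Hopf map $h$ has $h_1^2+h_2^2+h_3^2=q^2$ with $q$ the sum of four squares of variables, but $q$ does not divide $h_1=|x|^2-|y|^2$. So the argument must use a power of two somewhere. It enters through Pfister's matrices.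

A field $L$ is **formally real** if a sum of squares in $L$ vanishes only when every term does. The field $\mathbb R(x_1,\dots,x_N)$ is an example: clear denominators in $\sum g_i^2=0$ and evaluate at real points. We write $|a|^2=a_1^2+\dots+a_N^2$ for $a\in L^N$.

**Lemma 6 (Pfister).** Let $N=2^s$, $L$ a formally real field and $0\ne a\in L^N$. Then there is $T\in\mathrm{Mat}_N(L)$ with first row $a$ and $T^TT=|a|^2I$. Hence for $b\in L^N$,
$$|a|^2|b|^2=|Tb|^2=(a\cdot b)^2+(\text{a sum of }N-1\text{ squares}). \tag{5}$$

*Proof.* Since $|a|^2\ne0$ and $T$ is square, $T^TT=|a|^2I$ and $TT^T=|a|^2I$ are equivalent. Induct on $s$; for $s=0$ take $T=(a)$. For the step write $a=(a',a'')$ with halves in $L^{N/2}$, and $c'=|a'|^2$, $c''=|a''|^2$. Let $P$ and $Q$ be the matrices for $a'$ and $a''$, with $P=0$ or $Q=0$ if the half is zero; in all cases $PP^T=P^TP=c'I$ and $QQ^T=Q^TQ=c''I$.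

If $a'=0$, take $T=\begin{pmatrix}0&Q\\Q&0\end{pmatrix}$. If $a'\ne0$, then $c'\ne0$ because $L$ is formally real. Take
$$T=\begin{pmatrix}P&Q\\X&P^T\end{pmatrix},\qquad X=-\frac1{c'}P^TQ^TP .$$
The first row of $T$ is $a$. The blocks of $TT^T$ are: $(1,1)$: $PP^T+QQ^T=(c'+c'')I$; $(1,2)$: $PX^T+QP=-\frac1{c'}PP^TQP+QP=0$; $(2,2)$: $XX^T+P^TP=\frac1{c'^2}P^TQ^T(PP^T)QP+c'I=\frac1{c'}P^T(Q^TQ)P+c'I=(c''+c')I$. So $TT^T=|a|^2I$. For (5), the first entry of $Tb$ is $a\cdot b$. $\square$

The block $X$ is found just like $W$ in Section 4, by solving for orthogonality of the block rows; here the denominator is harmless because we work over a field.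

**Proposition 7 (Cassels, 1964, in homogeneous form).** For $N\ge1$, $x_1^2+\dots+x_N^2$ is not a sum of $N-1$ squares in $\mathbb R(x_1,\dots,x_N)$.

*Proof.* We use the Cassels–Pfister theorem: if $F$ is a field of characteristic not $2$ and a polynomial in $F[t]$ is a sum of $m$ squares in $F(t)$, then it is a sum of $m$ squares in $F[t]$. Induct on $N$. For $N=1$ the claim is that $x_1^2$ is not the empty sum $0$. Let $N\ge2$, $F=\mathbb R(x_1,\dots,x_{N-1})$, $d=x_1^2+\dots+x_{N-1}^2$, and suppose $x_N^2+d$ is a sum of $N-1$ squares in $F(x_N)$. By Cassels–Pfister, $x_N^2+d=\sum_{i=1}^{N-1}g_i^2$ with $g_i\in F[x_N]$. Leading coefficients of the highest-degree squares cannot cancel, since $F$ is formally real. So each $g_i$ has degree at most $1$, and $g_i=u_ix_N+v_i$ with $u_i,v_i\in F$. Write $u,v$ for $u_{N-1},v_{N-1}$. If $u\ne1$ put $c=v/(1-u)$, so that $uc+v=c$. If $u=1$ put $c=-v/2$, so that $uc+v=-c$. In both cases $g_{N-1}(c)^2=c^2$. Setting $x_N=c$ and canceling $c^2$ gives $d=\sum_{i=1}^{N-2}g_i(c)^2$, a sum of $N-2$ squares in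 $F$. This contradicts the case $N-1$. $\square$

**Proof of (i) $\Rightarrow$ (ii).** Let $n>k$, suppose that (ii) fails, and suppose that $f:S^n\to S^k$ is a nonconstant polynomial map.

**Step 1: reduce to source $S^N$ with $N$ a power of two.** Let $N=2^s$ with $2^s\le n<2^{s+1}$. If $k\ge N$, then (ii) would hold with $r=s$. So $k<N\le n$, and $N\ge2$ because $k\ge1$. Two points of $S^n$ with different values of $f$ lie in a common linear subspace of dimension $N+1$. Restricting to the corresponding great sphere, we may assume that $f:S^N\to S^k$ is nonconstant. Padding with zeros, we regard $f$ as having $N\ge k+1$ components.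

**Step 2: homogenize.** This step produces a divisibility. Let the coordinates be $x_0,\dots,x_N$ and $q=x_0^2+\dots+x_N^2$. As in Section 1, write $f=F+G$ on $S^N$ with $F$ homogeneous of degree $d$ and $G$ homogeneous of degree $d-1$, with $d$ minimal. Since $f$ is nonconstant, $d\ge1$. Comparing $x$ and $-x$ in $|F+G|^2=1$ gives $|F|^2+|G|^2=1$ on $S^N$. Both sides of the next equation are homogeneous of degree $2d$, so
$$|F|^2+q|G|^2=q^d\quad\text{on }\mathbb R^{N+1},$$
and since $d\ge1$, $q$ divides $F_1^2+\dots+F_N^2$.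

**Step 3: the field in which to read this.** Let $L=\mathbb R(x_1,\dots,x_N)$ and $d_0=x_1^2+\dots+x_N^2$, so $q=x_0^2+d_0$. Since $L$ is formally real and $d_0\ne0$, $-d_0$ is not a square in $L$, so $K=L[x_0]/(x_0^2+d_0)=L(\sqrt{-d_0})$ is a field. As $q$ is monic in $x_0$, division with remainder shows that a polynomial in $\mathbb R[x_0,\dots,x_N]$ is divisible by $q$ if and only if its image in $K$ is $0$: the remainder has the form $g+hx_0$ with $g,h\in\mathbb R[x_1,\dots,x_N]$, and $1,\sqrt{-d_0}$ are linearly independent over $L$. (So $q$ is prime and $K$ is the fraction field of $\mathbb R[x]/(q)$.)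

**Step 4: $q$ divides every $F_i$.** This is the heart of the argument. Suppose not. Let $a_i+b_i\sqrt{-d_0}$ be the image of $F_i$ in $K$, with $a,b\in L^N$ not both zero. By Step 2, $\sum_{i=1}^N(a_i+b_i\sqrt{-d_0})^2=0$, that is,
$$|a|^2=d_0|b|^2,\qquad a\cdot b=0 .$$
If $b=0$, then $|a|^2=0$ and $a=0$, which is excluded. So $b\ne0$, hence $|b|^2\ne0$, and then $|a|^2=d_0|b|^2\neq0$ shows $a\ne0$. Now (5) applies, since $N$ is a power of two. With $a\cdot b=0$ it says that $|a|^2|b|^2$ is a sum of $N-1$ squares in $L$. Therefore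
$$d_0=\frac{|a|^2}{|b|^2}=\frac{|a|^2|b|^2}{(|b|^2)^2}$$
is a sum of $N-1$ squares in $L$, contradicting Proposition 7.

**Step 5: descend.** If $d\ge2$, then $F=qF'$ with $F'$ homogeneous of degree $d-2$, and $f=G+F'$ on $S^N$ with degrees $d-1$ and $d-2$. This contradicts the minimality of $d$. If $d=1$, then $q$ of degree $2$ divides the linear forms $F_i$, so $F=0$ and $f=G$ is constant, again a contradiction. $\blacksquare$

## 7. The least target dimension for a given $n$

Sections 5 and 6 prove (i) $\iff$ (ii) for all positive integers $n>k$. It remains to derive the last form of Theorem 2. Given positive integers $n,k$, let $r=\lfloor\log_2n\rfloor$, so $2^r\le n<2^{r+1}$.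

* If $k\ge n$, then $k\ge2^r$, and the inclusion $S^n\subset S^k$ is a nonconstant polynomial map with integer coefficients.
* If $k<n$, then (ii) holds if and only if $k\ge2^r$: an exponent $r'$ with $2^{r'}\le k<n<2^{r'+1}$ must equal $\lfloor\log_2n\rfloor=r$. So a nonconstant polynomial map $S^n\to S^k$ exists if and only if $k\ge2^r$. When it exists, the one built in Section 5 has integer coefficients, since restricting to coordinate subspaces and including $S^N\subset S^k$ preserve integrality.

So the least $k$ admitting a nonconstant polynomial map $S^n\to S^k$ is exactly $2^{\lfloor\log_2n\rfloor}$. This completes the proof of Theorem 2. $\blacksquare$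

For $n=48$ the least $k$ is $32$, and the quartic map of Theorem 1 attains it.
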